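# Growth speeds of moments for the stochastic heat equation: why the lower and upper speeds agree

## 1. A kernel that grows while the heat kernel decays

Write $p_t(x)=(2\pi t)^{-1/2}e^{-x^2/2t}$ for the heat kernel, fix a number $L>0$, and put $m:=L^2/2$. For a function $v:\mathbf R\to\mathbf R$, a time $s>0$ and a point $x$, consider
$$Q_s[v](x):=\int_0^s dr\int_{\mathbf R}dy\ m^2e^{m^2(s-r)}\,p_{(s-r)/2}(x-y)\,\big((p_r*v)(y)\big)^2, \tag{1}$$
whenever the integrals $p_r*v$ make sense. The recipe is: smooth $v$ by the heat flow for a time $r$, square the result, and carry the square from $(r,y)$ to $(s,x)$ with the kernel $m^2e^{m^2 s}p_{s/2}(x)$. This kernel is a Gaussian density of variance $s/2$ whose total mass grows like $e^{m^2s}$.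

Two evaluations show its character. If $v\equiv1$, then $Q_s[1](x)=\int_0^s m^2e^{m^2(s-r)}dr=e^{m^2s}-1$. And along a ray $x=Ys$ the kernel equals $m^2(\pi s)^{-1/2}e^{(m^2-Y^2)s}$: it grows exponentially if $|Y|<m$, and in particular if $Y=0$, that is, if we stay in place.

Here is what it is for. Let $u$ solve the stochastic heat equation with a coefficient $\sigma$ such that $\sigma(0)=0$ and $|\sigma(z)|\ge L|z|$. We shall prove that, given the past up to time $t$, the conditional second moment of $u_{t+s}(x)$ is at least $Q_s[u_t](x)$. So whatever is present near $x$ at time $t$ is amplified at the same place $x$. We shall use this to show that two numbers, which measure how fast the region of large moments spreads, are always equal.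

## 2. The two speeds, and the plateau that would separate them

The equation is
$$\partial_t u_t(x)=\tfrac12\,\partial_{xx}^2u_t(x)+\sigma(u_t(x))\,\dot W_t(x),\qquad t>0,\ x\in\mathbf R, \tag{2}$$
where $\dot W$ is space-time white noise, $\sigma:\mathbf R\to\mathbf R$ is Lipschitz continuous with constant $\mathrm{Lip}$, and $u_0$ is nonrandom, bounded and measurable (possibly signed). Under these assumptions there is a unique mild solution $u$, and $\sup_xE(|u_t(x)|^k)<\infty$ for every $t\ge0$, $k\ge2$. Throughout, $k\ge2$ is a real number and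
$$L:=\inf_{z\ne0}|\sigma(z)/z|>0,\qquad m:=L^2/2 .$$
The linear case is $\sigma(z)=Lz$. A nonlinear example is $\sigma(z)=2z+\sin z$: it has Lipschitz constant $3$, and $L\ge1$ because $|\sin z|\le|z|$.

**Definition (moment exponent).** With $\log0=-\infty$,
$$\Lambda(\alpha)=\Lambda_k(\alpha):=\limsup_{t\to\infty}\frac1t\sup_{|x|\ge\alpha t}\log E\big(|u_t(x)|^k\big),\qquad \alpha>0. \tag{3}$$

**Definition (speeds).** $\bar\lambda(k):=\inf\{\alpha>0:\Lambda(\alpha)<0\}$ with $\inf\varnothing:=\infty$, and $\underline\lambda(k):=\sup\{\alpha>0:\Lambda(\alpha)>0\}$ with $\sup\varnothing:=0$.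

Thus beyond speed $\bar\lambda$ the $k$-th moments die exponentially fast, while below speed $\underline\lambda$ there are always points outside $[-\alpha t,\alpha t]$ with exponentially large moments along some sequence of times. Since a larger $\alpha$ means a supremum over fewer points, $\Lambda$ is nonincreasing, and therefore $0\le\underline\lambda(k)\le\bar\lambda(k)\le\infty$.

How could the two speeds differ? If $\underline\lambda<\alpha<\bar\lambda$, then $\Lambda(\alpha)\le0$ because $\alpha>\underline\lambda$, and $\Lambda(\alpha)\ge0$ because $\alpha<\bar\lambda$. So a strict inequality means exactly this: $\Lambda$ vanishes on the whole interval $(\underline\lambda,\bar\lambda)$. We must exclude such a plateau at height $0$.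

Plateaus do occur if $L=0$. Take $\sigma$ with $\sigma(1)=0$ and $u_0\equiv1$. Then $u\equiv1$ solves the equation, so $\Lambda\equiv0$, and $\underline\lambda=0$ while $\bar\lambda=\infty$. Hence in Theorem 1 below, stated for general bounded $u_0$, the hypothesis $L>0$ cannot simply be dropped.

The question comes from the notes "Parabolic SPDEs and Intermittency". Theorem 4.1 there, of Conus and Khoshnevisan, says: suppose $u_0:\mathbf R\to\mathbf R_+$ is bounded and lower semicontinuous, strictly positive on a set of strictly positive measure, and $|u_0(x)|=O(e^{-\rho|x|})$ as $|x|\to\infty$ for some $\rho>0$; suppose also $\sigma(0)=0$ and $\inf_{x\ne0}|\sigma(x)/x|>0$. Then $0<\underline\lambda(k)\le\bar\lambda(k)<\infty$ for all $k\ge2$. Chen and Dalang have verified that $\underline\lambda(k)=\bar\lambda(k)$ in the parabolic Anderson model case $\sigma(x)\propto x$. The conjecture is that the middle inequality is always an identity. It is true, and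 positivity, decay and lower semicontinuity of $u_0$ are not needed.

**Theorem 1.** Let $u_0$ be nonrandom, bounded and measurable, $\sigma$ Lipschitz and $L>0$. Then $\underline\lambda(k)=\bar\lambda(k)\in[0,\infty]$ for all $k\ge2$. In particular the conjecture holds.

**Theorem 2 (quantitative form).** Assume also $\sigma(0)=0$.

1. If $\alpha>0$, $S>0$, $Y\in\mathbf R$, $\alpha+Y>0$ and $\Lambda(\alpha)>-\infty$, then
$$(1+S)\,\Lambda\!\Big(\frac{\alpha+Y}{1+S}\Big)\ \ge\ \Lambda(\alpha)+\frac k2\Big(m^2S-\frac{Y^2}{S}\Big). \tag{4}$$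
2. If $u_0$ is not a.e. zero, then $\Lambda(a)\ge\frac k2(m^2-a^2)$ for all $a>0$, so the common value $\lambda=\lambda(k)$ of the two speeds satisfies $\lambda\ge m$. If $\lambda<\infty$, then for $0<a<\lambda$
$$\Lambda(a)\ \ge\ \begin{cases}k(\lambda-a)\big(\lambda-\sqrt{\lambda^2-m^2}\,\big), & a\ge \lambda-\sqrt{\lambda^2-m^2},\\[2pt] \tfrac k2(m^2-a^2),& a\le \lambda-\sqrt{\lambda^2-m^2}.\end{cases} \tag{5}$$
If $\lambda=\infty$, then $\Lambda(a)\ge km^2/2=kL^4/8$ for all $a>0$.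
3. (Sharpness.) For $k=2$, (5) is optimal for every value $\lambda\in[m,\infty)$: if $\sigma(z)=Lz$ and $u_0(x)=e^{-\rho|x|}$ with $0<\rho\le m$, then $\lambda(2)=\frac{m^2+\rho^2}{2\rho}$, and (5) is an equality for all $0<a<\lambda(2)$.

Here is how (4) removes a plateau. A point $x=\alpha t$ lies on the ray of speed $\alpha$ at time $t$. If we do not move ($Y=0$) and wait until time $(1+S)t$, the same point lies on the ray of the smaller speed $\alpha'=\alpha/(1+S)$, and (4) says that the exponent has gained $\frac k2m^2S>0$. So $\Lambda(\alpha)=0$ forces $\Lambda(\alpha')>0$ for every $\alpha'<\alpha$.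

## 3. Mild solutions and restarting at time $t$

We recall the facts we need (Walsh 1986; Dalang 1999). Let $(\mathcal F_t)$ be the completed filtration of the noise and $\|\cdot\|_k=(E|\cdot|^k)^{1/k}$. The Walsh integral $\int\Phi\,dW$ of a predictable $\Phi$ with $E\iint\Phi^2<\infty$ has mean zero and satisfies Itô's isometry $E[(\int\Phi\,dW)^2]=E\iint\Phi^2\,dr\,dy$. The mild solution is characterized by
$$u_t(x)=(p_t*u_0)(x)+\int_{(0,t)\times\mathbf R}p_{t-r}(x-y)\,\sigma(u_r(y))\,W(dr\,dy). \tag{6}$$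

* (F1) The mild solution has a version that is a predictable random field, with $\sup_{t\le T}\sup_xE|u_t(x)|^2<\infty$ for all $T$. For each $(t,x)$ it is the $L^2$-limit of the Picard iterates $u^{(0)}\equiv0$, $u^{(n+1)}_t(x)=(p_t*u_0)(x)+\int_{(0,t)\times\mathbf R}p_{t-r}(x-y)\sigma(u^{(n)}_r(y))\,W(dr\,dy)$.
* (F2) For predictable $\Phi$ and $k\ge2$, the Burkholder–Davis–Gundy and Minkowski inequalities give, with a finite constant $c_k$,
$$\Big\|\int\Phi\,dW\Big\|_k^2\le c_k\Big\|\iint\Phi^2\Big\|_{k/2}\le c_k\iint\|\Phi(r,y)\|_k^2\,dr\,dy .$$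
* (F3) Squaring the heat kernel gives
$$p_s(x)^2=q(s)\,p_{s/2}(x),\qquad q(s):=(4\pi s)^{-1/2}, \tag{7}$$
because $p_s(x)^2=\frac1{2\pi s}e^{-x^2/s}$ and $p_{s/2}(x)=(\pi s)^{-1/2}e^{-x^2/s}$. Hence $\int p_s^2=q(s)$, $\int_0^tq(r)\,dr=\sqrt{t/\pi}$, and $\int_0^\infty e^{-\beta r}q(r)\,dr=(4\pi)^{-1/2}\Gamma(\tfrac12)\beta^{-1/2}=\frac1{2\sqrt\beta}$ for $\beta>0$.
* (F4) For $t\ge0$, $s>0$, almost surely
$$u_{t+s}(x)=(p_s*u_t)(x)+\int_{(t,t+s)\times\mathbf R}p_{t+s-r}(x-y)\,\sigma(u_r(y))\,W(dr\,dy). \tag{8}$$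

To see (F4), split the noise integral defining $u_{t+s}(x)$ at time $t$. In the part over $(0,t)$ write $p_{t+s-r}=p_s*p_{t-r}$ and exchange the $dz$-integral of this convolution with the noise integral. The stochastic Fubini theorem applies because
$$\int dz\,p_s(x-z)\int_0^tdr\int dy\,p_{t-r}(z-y)^2E[\sigma(u_r(y))^2]\le \sup_{r\le t,\,y}E[\sigma(u_r(y))^2]\int_0^tq(t-r)\,dr<\infty .$$

One measurability point must be settled, since we shall use $Q_s[u_t](x)$ as a random variable. For fixed $t$, $(z,\omega)\mapsto u_t(z)$ is $\mathcal B(\mathbf R)\otimes\mathcal F_t$-measurable. Since $\sup_zE|u_t(z)|<\infty$, almost surely $\int e^{-z^2/n}|u_t(z)|\,dz<\infty$ for all $n\in\mathbf N$. Now $(y-z)^2\ge\frac12z^2-y^2$, so $p_r(y-z)\le(2\pi r)^{-1/2}e^{y^2/2r}e^{-z^2/4r}$. Taking $n\ge4r$, we see that almost surely $(p_r*u_t)(y)$ is an absolutely convergent integral for all $r>0$, $y\in\mathbf R$ simultaneously. By Fubini it is jointly measurable in $(r,y,\omega)$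 with respect to $\mathcal B((0,\infty)\times\mathbf R)\otimes\mathcal F_t$. So the integrals over $(r,y)$ of $(p_r*u_t)(y)$ and of its square that occur below are $\mathcal F_t$-measurable, and Tonelli and Minkowski apply to them.

From here until Section 10 we assume $\sigma(0)=0$, so that
$$L|z|\le|\sigma(z)|\le\mathrm{Lip}\,|z|\qquad(z\in\mathbf R). \tag{9}$$

## 4. Iterating the squared heat kernel

Second moments of (8) satisfy a renewal inequality with kernel $p_s(x)^2$. Identity (7) makes all its iterates explicit.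

**Lemma 1 (renewal kernel).** Let $b>0$. For measurable $f\ge0$ on $(0,\infty)\times\mathbf R$ let $(\mathcal T_bf)_s(x):=b\int_0^sdr\int dy\,p_{s-r}(x-y)^2f_r(y)$, and let $K_b:=\sum_{n\ge1}b^nq^{*n}$, where $q^{*n}$ is the $n$-fold convolution on $(0,\infty)$.

1. $\sum_{n\ge1}(\mathcal T_b^nf)_s(x)=\int_0^sdr\int dy\,K_b(s-r)\,p_{(s-r)/2}(x-y)\,f_r(y)$.
2. $K_b(s)\ge(b/2)^2e^{(b/2)^2s}$ for $s>0$.
3. For each $\beta>(b/2)^2$ there is $C_\beta<\infty$ with $\int_0^tK_b(r)\,dr\le C_\beta e^{\beta t}$ for all $t>0$.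
4. If $F,f\ge0$ and $F\ge f+\mathcal T_bF$, then $F\ge f+\sum_{n\ge1}\mathcal T_b^nf$. If $F=f+\mathcal T_bF$ and $F$ is bounded on $(0,T]\times\mathbf R$ for every $T$, then equality holds.

**Proof.** For part 1, (7) says that $\mathcal T_b$ is space-time convolution with $b\,q(s)p_{s/2}(x)$. The space-time convolution of $a_1(s)p_{s/2}(x)$ and $a_2(s)p_{s/2}(x)$ is $\int_0^sa_1(s-r)a_2(r)\,(p_{(s-r)/2}*p_{r/2})(x)\,dr=(a_1*a_2)(s)\,p_{s/2}(x)$. So $\mathcal T_b^n$ is convolution with $b^nq^{*n}(s)p_{s/2}(x)$; sum over $n$ by Tonelli.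

For part 2, we claim
$$q^{*n}(s)=2^{-n}\,\frac{s^{n/2-1}}{\Gamma(n/2)} .$$
For $n=1$ this is $q(s)=(4\pi s)^{-1/2}$, since $\Gamma(\frac12)=\sqrt\pi$. The induction step is the Beta integral $\int_0^s(s-r)^{-1/2}r^{n/2-1}dr=s^{(n+1)/2-1}\,\Gamma(\frac12)\Gamma(\frac n2)/\Gamma(\frac{n+1}2)$. Keep only the even indices $n=2j$:
$$K_b(s)\ \ge\ \sum_{j\ge1}\Big(\frac b2\Big)^{2j}\frac{s^{j-1}}{(j-1)!}=\Big(\frac b2\Big)^2e^{(b/2)^2s}.$$

For part 3, $\int_0^\infty e^{-\beta r}K_b(r)\,dr=\sum_{n\ge1}\big(b/(2\sqrt\beta)\big)^n=:C_\beta<\infty$ by (F3), and $\int_0^tK_b\le e^{\beta t}\int_0^te^{-\beta r}K_b(r)\,dr$.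

For part 4, $\mathcal T_b$ is additive and order preserving on nonnegative functions. Iterating the inequality gives $F\ge f+\sum_{n=1}^{N}\mathcal T_b^nf+\mathcal T_b^{N+1}F\ge f+\sum_{n=1}^N\mathcal T_b^nf$ for every $N$. In the case of equality the remainder on $(0,T]\times\mathbf R$ is, for any $\beta>(b/2)^2$, at most $\sup_{(0,T]\times\mathbf R}F\cdot\int_0^Tb^{N+1}q^{*(N+1)}(r)\,dr\le\sup_{(0,T]\times\mathbf R} F\cdot e^{\beta T}\big(b/(2\sqrt\beta)\big)^{N+1}\to0$. $\square$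

For $b=L^2$ we have $(b/2)^2=m^2$, and the kernel in (1) is the lower bound of part 2 times $p_{s/2}$.

**Lemma 2 (conditional second moment).** For all $t\ge0$, $s>0$, $x\in\mathbf R$, almost surely $E[u_{t+s}(x)^2\mid\mathcal F_t]\ge Q_s[u_t](x)$. Consequently
$$E|u_{t+s}(x)|^k\ \ge\ E\big[\,Q_s[u_t](x)^{k/2}\,\big]. \tag{10}$$

**Proof.** The aim is to test the claim on an arbitrary event of the past. Fix $A\in\mathcal F_t$ and put, for $s>0$,
$$F_s(x):=E[u_{t+s}(x)^21_A],\qquad h_s(x):=E[((p_s*u_t)(x))^21_A].$$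
Multiply (8) by $1_A$. Since $1_A$ is $\mathcal F_t$-measurable, it may be taken inside the stochastic integral over $(t,t+s)$. Now square and take expectations. The cross term has mean zero, because $(p_s*u_t)(x)1_A\in L^2(\mathcal F_t)$ and the noise integral over $(t,t+s)$ has conditional mean zero given $\mathcal F_t$. By Itô's isometry and (9),
$$F_s(x)=h_s(x)+\int_0^sdr\int dy\,p_{s-r}(x-y)^2E[\sigma(u_{t+r}(y))^21_A]\ \ge\ h_s(x)+(\mathcal T_{L^2}F)_s(x).$$
Lemma 1 (parts 4, 1, 2, with $b=L^2$) gives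
$$F_s(x)\ge\int_0^sdr\int dy\,m^2e^{m^2(s-r)}p_{(s-r)/2}(x-y)\,h_r(y)=E\big[Q_s[u_t](x)1_A\big],$$
the last step by Tonelli. So $E[u_{t+s}(x)^21_A]\ge E[Q_s[u_t](x)1_A]$ for all $A\in\mathcal F_t$, and $Q_s[u_t](x)$ is $\mathcal F_t$-measurable; this is the first claim. Since $k/2\ge1$, the conditional Jensen inequality gives $E|u_{t+s}(x)|^k\ge E\big[(E[u_{t+s}(x)^2\mid\mathcal F_t])^{k/2}\big]$, and (10) follows. $\square$

## 5. Deterministic data: three exponents computed by hand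

At $t=0$ the profile $u_0$ is nonrandom, so $Q_s[u_0](x)$ is a number and (10) reads $E|u_s(x)|^k\ge Q_s[u_0](x)^{k/2}$. In the linear case $\sigma(z)=Lz$ with $k=2$, the computation in Lemma 2 with $t=0$ is an identity: $F_t(x)=E[u_t(x)^2]$ satisfies $F=h+\mathcal T_{L^2}F$ with $h_r(y)=((p_r*u_0)(y))^2$. By (F1), $F$ is bounded on $(0,T]\times\mathbf R$, so Lemma 1 gives, with $K:=K_{L^2}$,
$$F_t(x)=h_t(x)+\int_0^tdr\int dy\,K(t-r)\,p_{(t-r)/2}(x-y)\,h_r(y). \tag{11}$$

**Constant data, linear $\sigma$, $k=2$.** If $u_0\equiv1$, then $h\equiv1$ and $F_t=1+\int_0^tK$. By Lemma 1, $e^{m^2t}\le F_t\le1+C_\beta e^{\beta t}$ for every $\beta>m^2$. Hence $\Lambda_2(a)=m^2$ for every $a>0$, and both speeds are $\infty$. This is the value $km^2/2$ in the last sentence of Theorem 2, part 2.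

**Any nonzero data.** Assume $u_0$ is not a.e. zero. We claim
$$\Lambda(a)\ge\tfrac k2(m^2-a^2)\qquad\text{for all }a>0. \tag{12}$$
The function $(r,y)\mapsto(p_r*u_0)(y)$ is continuous on $(0,\infty)\times\mathbf R$, and it does not vanish identically on $(0,1)\times\mathbf R$ because $p_r*u_0\to u_0$ a.e. as $r\downarrow0$. So there are a compact box $B\subset(0,1)\times\mathbf R$ of positive measure and $c>0$ with $|(p_r*u_0)(y)|\ge c$ on $B$. Let $R:=\max\{|y|:(r,y)\in B\}$. For $s>1$, restricting (1) to $B$,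
$$Q_s[u_0](as)\ \ge\ c^2|B|\,\frac{m^2e^{m^2(s-1)}}{\sqrt{\pi s}}\exp\Big(-\frac{(as+R)^2}{s-1}\Big)=e^{(m^2-a^2)s+o(s)} .$$
Raise this to the power $k/2$ and use (10) at $x=as$.

**Exponential data, linear $\sigma$, $k=2$.** Let $u_0(x)=e^{-\rho|x|}$ with $0<\rho\le m$, and put $\lambda_\rho:=\frac{m^2+\rho^2}{2\rho}$, so $\lambda_\rho\ge m\ge\rho$. We claim
$$\Lambda_2(a)=\begin{cases}m^2-a^2,&0<a\le\rho,\\ 2\rho(\lambda_\rho-a),&a\ge\rho.\end{cases} \tag{13}$$

For the upper bound let $0<\rho'\le\rho$, so $u_0\le e^{-\rho'|\cdot|}$. From $e^{-\rho'|y-z|}\le e^{-\rho'|y|+\rho'|z|}$ and $\int p_r(z)e^{\rho'|z|}dz\le2e^{\rho'^2r/2}$ we get $h_r(y)\le4e^{-2\rho'|y|+\rho'^2r}$. In the same way, with $2\rho'$ for $\rho'$ and $s/2$ for $r$, $(p_{s/2}*e^{-2\rho'|\cdot|})(x)\le2e^{-2\rho'|x|+\rho'^2s}$. Insert both in (11); the exponents $\rho'^2r$ and $\rho'^2(t-r)$ add up to $\rho'^2t$, and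
$$F_t(x)\le8e^{-2\rho'|x|+\rho'^2t}\Big(1+\int_0^tK(r)\,dr\Big)\le8e^{-2\rho'|x|+\rho'^2t}\big(1+C_\beta e^{\beta t}\big)\qquad(\beta>m^2).$$
Taking the supremum over $|x|\ge at$ and then $\beta\downarrow m^2$ gives $\Lambda_2(a)\le m^2+\rho'^2-2\rho'a$. The choice $\rho'=\rho$ gives $2\rho(\lambda_\rho-a)$; if $a\le\rho$, the choice $\rho'=a$ gives $m^2-a^2$.

For the lower bound with $a\le\rho$, use (12). With $a\ge\rho$, note that for $0<r\le1$
$$(p_r*u_0)(y)\ge e^{-\rho|y|}\int p_r(z)e^{-\rho|z|}dz\ge c\,e^{-\rho|y|},\qquad c:=\int p_1(z)e^{-\rho|z|}dz>0,$$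
since $\int p_r(z)e^{-\rho|z|}dz=\int p_1(z)e^{-\rho\sqrt r|z|}dz$. In $Q_t[u_0](at)$, $t>1$, keep only $r\le1$ and $|y-(a-\rho)t|\le1$. There $|at-y|\le\rho t+1$ and $|y|\le(a-\rho)t+1$, so
$$F_t(at)\ge2c^2\,\frac{m^2e^{m^2(t-1)}}{\sqrt{\pi t}}\exp\Big(-\frac{(\rho t+1)^2}{t-1}\Big)e^{-2\rho((a-\rho)t+1)}.$$
Hence $\Lambda_2(a)\ge m^2-\rho^2-2\rho(a-\rho)=2\rho(\lambda_\rho-a)$, and (13) is proved. The right side of (13) is strictly decreasing in $a$ and vanishes exactly at $a=\lambda_\rho$, so here $\underline\lambda(2)=\bar\lambda(2)=\lambda_\rho$. There is no plateau.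

## 6. Restarting at time $t$ with a global bound, and what it costs

Now let $\sigma$ be nonlinear or $k\neq2$; then there is no formula such as (11) to read $\Lambda$ from. The natural plan is to apply (10) at a late time $t$, at a point $x$ where $E|u_t(x)|^k\approx e^{\ell t}$, and to read off growth at $x$ at time $(1+S)t$.

The obstacle is that $Q$ does not see $u_t(x)$. It sees $(p_r*u_t)(y)$. The profile $u_t$ is rough and may change sign, so smoothing may destroy a large value. A reasonable repair is to start slightly earlier: by (8), with a small $\tau$,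
$$u_s(x)=(p_\tau*u_{s-\tau})(x)+N,\qquad N:=\int_{(s-\tau,s)\times\mathbf R}p_{s-r}(x-y)\sigma(u_r(y))\,W(dr\,dy). \tag{14}$$
The smoothed term does appear in $Q_{s'}[u_{s-\tau}]$. If $N$ is small in $L^k$ compared with $u_s(x)$, the smoothed term is as large as $u_s(x)$. To bound $N$ we need bounds on moments. Write
$$G(t,x):=\|u_t(x)\|_k .$$

**Lemma 3 (a priori bound).** There is $C_0\ge1$ with $G(t,x)\le C_0e^{C_0t}$ for all $t\ge0$, $x\in\mathbf R$.

**Proof.** We bound the Picard iterates uniformly in a weighted norm. Let $\beta>0$ and $N_n:=\sup_{t\ge0,x}e^{-\beta t}\|u_t^{(n)}(x)\|_k^2$, so $N_0=0$. By $\|a+b\|_k^2\le2\|a\|_k^2+2\|b\|_k^2$, (F2), (9) and (F3),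
$$\|u^{(n+1)}_t(x)\|_k^2\le2\|u_0\|_\infty^2+2c_k\mathrm{Lip}^2\int_0^tq(t-r)\,N_ne^{\beta r}\,dr .$$
Multiply by $e^{-\beta t}$ and use $\int_0^\infty e^{-\beta r}q(r)\,dr=\frac1{2\sqrt\beta}$ to get $N_{n+1}\le2\|u_0\|_\infty^2+c_k\mathrm{Lip}^2\beta^{-1/2}N_n$. Choose $\beta$ with $c_k\mathrm{Lip}^2\beta^{-1/2}\le\frac12$. By induction $N_n\le4\|u_0\|_\infty^2$ for all $n$. By (F1) a subsequence of $u^{(n)}_t(x)$ converges a.s. to $u_t(x)$, and Fatou's lemma gives $G(t,x)^2\le4\|u_0\|_\infty^2e^{\beta t}$. Take $C_0:=\max(1,2\|u_0\|_\infty,\beta/2)$. $\square$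

Insert Lemma 3 in (14). By (F2), $\|N\|_k^2\le c_k\mathrm{Lip}^2C_0^2e^{2C_0s}\sqrt{\tau/\pi}$. On a plateau we have $\ell=0$; say $G(s,x)=1$. For this bound to give $\|N\|_k\le\frac14$ we need $\tau\le Ce^{-4C_0s}$ for a constant $C$. Moreover, to use $Q$ we need $(p_r*v)(y)$, $v=u_{s-\tau}$, to stay close to $(p_\tau*v)(x)$ for $(r,y)$ in a box $B$, and Lemma 3 gives
$$\|(p_r*v)(y)-(p_\tau*v)(x)\|_k\le C_0e^{C_0s}\int|p_r(y-x-z)-p_\tau(z)|\,dz .$$
By scaling, this integral is a function of $(r/\tau,(y-x)/\sqrt\tau)$ only; it vanishes only at $(1,0)$ and stays away from $0$ off any neighborhood of that point. To make it at most of order $e^{-C_0s}$ we are confined, for large $s$, to $r\in[\tau,2\tau]$ and $|y-x|\le\frac12\sqrt\tau$, so $|B|\le\tau^{3/2}\le C'e^{-6C_0s}$. The box enters the $k$-th moment bound through $|B|^{k/2}$. At best, this argument gives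
$$(1+S)\Lambda\Big(\frac{\alpha}{1+S}\Big)\ge\Lambda(\alpha)+\frac k2m^2S-3kC_0 .$$
The loss $3kC_0$ does not shrink as $S\downarrow0$, whereas the gain does. So for $\alpha'=\alpha/(1+S)$ close to $\alpha$ nothing follows, and those are the speeds we must treat. The flaw is that $N$ was compared with the largest moment anywhere, and not with the moment at $(s,x)$.

## 7. Points where the moment dominates its past

The bound on $N$ uses $G(r,y)$ only for $r\in[s-\tau,s]$. If on this time window $G$ exceeds $G(s,x)$ by at most an exponential factor with fixed rates $\theta,\mu$, then $\tau$ can be chosen independently of $s$. The next lemma makes this precise.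

**Lemma 4 (box average).** Let $\theta,\mu>0$. There exist $\tau,\eta\in(0,1]$, depending only on $\theta,\mu,k,\mathrm{Lip}$, such that the following holds. If $s\ge\tau$, $G(s,x)>0$ and
$$G(r,y)\le2G(s,x)\,e^{\theta|y-x|+\mu(s-r)}\qquad\text{for all } r\in[s-\tau,s],\ y\in\mathbf R, \tag{15}$$
then, with $v:=u_{s-\tau}$ and $B:=[\tau,\tau+\eta]\times[x-\eta,x+\eta]$,
$$\Big\|\frac1{|B|}\iint_B(p_r*v)(y)\,dr\,dy\Big\|_k\ge\tfrac12G(s,x).$$

**Proof.** **Step 1: choose $\tau$ so that the noise $N$ in (14) is small.** By (F2), (9) and (15), and with the substitution $r\mapsto s-r$,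
$$\|N\|_k^2\le4c_k\mathrm{Lip}^2G(s,x)^2e^{2\mu\tau}\int_0^\tau dr\int p_r(z)^2e^{2\theta|z|}dz\le4c_k\mathrm{Lip}^2G(s,x)^2e^{2\mu\tau}\int_0^\tau\frac{2e^{\theta^2r}}{\sqrt{4\pi r}}\,dr .$$
Here we used $p_r^2=q(r)p_{r/2}$ and $\int p_{r/2}(z)e^{2\theta|z|}dz\le2e^{\theta^2r}$. The last integral tends to $0$ as $\tau\downarrow0$. Choose $\tau\le1$ so that $\|N\|_k\le\frac14G(s,x)$; the choice depends only on $\theta,\mu,k,\mathrm{Lip}$.

**Step 2: choose $\eta$ so that the smoothed field hardly varies on $B$.** Write $(p_r*v)(y)=\int p_r(y-x-z)v(x+z)\,dz$ and $(p_\tau*v)(x)=\int p_\tau(z)v(x+z)\,dz$. By Minkowski and (15) at time $s-\tau$,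
$$\|(p_r*v)(y)-(p_\tau*v)(x)\|_k\le2G(s,x)e^{\mu\tau}\int|p_r(y-x-z)-p_\tau(z)|\,e^{\theta|z|}dz .$$
The integral depends only on $(r,y-x)$. For $r\in[\tau,\tau+1]$ and $|y-x|\le1$ we have $|y-x-z|\ge(|z|-1)_+$, hence
$$p_r(y-x-z)\le(2\pi\tau)^{-1/2}\exp\Big(-\frac{((|z|-1)_+)^2}{2(\tau+1)}\Big),$$
and this is integrable against $e^{\theta|z|}dz$. By dominated convergence the integral tends to $0$ as $(r,y-x)\to(\tau,0)$ with $r\ge\tau$. Choose $\eta\in(0,1]$ so that the right side is at most $\frac14G(s,x)$ for all $(r,y)\in B$.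

**Step 3: combine.** By Minkowski, the average over $B$ differs from $(p_\tau*v)(x)$ by at most $\frac14G(s,x)$ in $L^k$, and $(p_\tau*v)(x)$ differs from $u_s(x)$ by $N$, which is at most $\frac14G(s,x)$. So the average has $L^k$-norm at least $G(s,x)-\frac12G(s,x)$. $\square$

There is no reason why (15) should hold at the point $(t,x)$ that we are given. But if it fails, there is a nearby earlier point with a much larger moment, and we would rather start from that one. Maximizing a tilted version of $G$ over the past finds a good point in one move. Since $\theta$ and $\mu$ may be taken large (but fixed), the good point is not far away.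

**Lemma 5 (selection).** Let $A>0$, $\delta\in(0,\frac12]$, $\theta=\mu:=(C_0+A+1)/\delta$. Let $t\ge\log(2C_0)$ and $x\in\mathbf R$ be such that $G(t,x)\ge e^{-At}$. Then there are $s\in[0,t]$ and $y\in\mathbf R$ with the following properties.

* (a) $G(s,y)\ge\frac12G(t,x)$.
* (b) $G(r,z)\le2G(s,y)\,e^{\theta|z-y|+\mu(s-r)}$ for all $r\in[0,s]$, $z\in\mathbf R$.
* (c) $|y-x|+(t-s)\le\delta t$; in particular $s\ge t/2$.

**Proof.** Let
$$M:=\sup\big\{G(r,z)\,e^{-\theta|z-x|-\mu(t-r)}:\ 0\le r\le t,\ z\in\mathbf R\big\}.$$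
Taking $(r,z)=(t,x)$ shows $M\ge G(t,x)>0$, and $M<\infty$ by Lemma 3. Choose $(s,y)$ in the index set at which the expression is at least $M/2$. Then
$$G(s,y)\ge\tfrac12e^{\theta|y-x|+\mu(t-s)}M\ge\tfrac12e^{\theta|y-x|+\mu(t-s)}G(t,x), \tag{16}$$
which contains (a). For (b), let $r\le s$. The definition of $M$, then the first inequality of (16), then $|z-x|-|y-x|\le|z-y|$, give
$$G(r,z)\le Me^{\theta|z-x|+\mu(t-r)}\le2G(s,y)e^{\theta(|z-x|-|y-x|)+\mu(s-r)}\le2G(s,y)e^{\theta|z-y|+\mu(s-r)} .$$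
For (c), (16) and Lemma 3 give $e^{\theta|y-x|+\mu(t-s)}\le2G(s,y)/G(t,x)\le2C_0e^{C_0t}e^{At}$. Since $\theta=\mu$ and $\log(2C_0)\le t$, taking logarithms yields $\theta(|y-x|+t-s)\le(C_0+A+1)t=\theta\delta t$. $\square$

## 8. The propagation estimate

**Proposition 1.** Let $t_n\to\infty$ and $x_n\in\mathbf R$ satisfy $\liminf_n\frac1{t_n}\log E|u_{t_n}(x_n)|^k\ge\ell$ with $\ell\in\mathbf R$. Then for all $S>0$, $Y\in\mathbf R$,
$$\liminf_{n}\frac1{t_n}\log E\big|u_{(1+S)t_n}(x_n+Yt_n)\big|^k\ \ge\ \ell+\frac k2\Big(m^2S-\frac{Y^2}S\Big).$$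

**Proof.** Fix $\delta\in(0,\frac12]$. All statements below are for $n$ sufficiently large.

**Step 1: replace $(t_n,x_n)$ by a good point.** Let $A:=(|\ell|+1)/k$. For large $n$, $E|u_{t_n}(x_n)|^k\ge e^{(\ell-1)t_n}$, so $G(t_n,x_n)\ge e^{-At_n}$. Lemma 5 provides $(s_n,y_n)$ with (a), (b), (c). Take $\tau,\eta$ from Lemma 4 for $\theta=\mu=(C_0+A+1)/\delta$; they do not depend on $n$. Since $s_n\ge t_n/2\ge\tau$, property (b) gives (15) at $(s_n,y_n)$. With $v_n:=u_{s_n-\tau}$ and $B_n:=[\tau,\tau+\eta]\times[y_n-\eta,y_n+\eta]$, Lemma 4 yields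
$$\Big\|\frac1{|B_n|}\iint_{B_n}(p_r*v_n)(y)\,dr\,dy\Big\|_k\ge\tfrac12G(s_n,y_n). \tag{17}$$

**Step 2: bound the kernel from below on $B_n$.** We shall use (10) with base time $s_n-\tau$, elapsed time $s:=(1+S)t_n-s_n+\tau$ and point $X_n:=x_n+Yt_n$. Let $(r,y)\in B_n$. Then $s-r$ lies between $(1+S)t_n-s_n-\eta$ and $(1+S)t_n-s_n$. Since $0\le t_n-s_n\le\delta t_n$ and $|y_n-x_n|\le\delta t_n$ by (c),
$$0<St_n-\eta\le s-r\le(S+\delta)t_n,\qquad |X_n-y|\le(|Y|+\delta)t_n+\eta .$$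
In particular $r<s$, so $B_n$ lies in the domain of integration of (1). As $p_{(s-r)/2}(z)=(\pi(s-r))^{-1/2}e^{-z^2/(s-r)}$, on $B_n$
$$m^2e^{m^2(s-r)}p_{(s-r)/2}(X_n-y)\ \ge\ w_n:=\frac{m^2e^{m^2(St_n-\eta)}}{\sqrt{\pi(S+\delta)t_n}}\exp\Big(-\frac{((|Y|+\delta)t_n+\eta)^2}{St_n-\eta}\Big).$$

**Step 3: insert in (10).** Restrict $Q_s[v_n](X_n)$ to $B_n$ and use Cauchy–Schwarz:
$$Q_s[v_n](X_n)\ge w_n\iint_{B_n}\big((p_r*v_n)(y)\big)^2dr\,dy\ge w_n|B_n|\Big(\frac1{|B_n|}\iint_{B_n}(p_r*v_n)(y)\,dr\,dy\Big)^2 .$$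
By (10), (17) and (a),
$$E|u_{(1+S)t_n}(X_n)|^k\ge(w_n|B_n|)^{k/2}\,2^{-k}G(s_n,y_n)^k\ge\big(\tfrac1{16}w_n|B_n|\big)^{k/2}E|u_{t_n}(x_n)|^k ,$$
since $2^{-k}G(s_n,y_n)^k\ge4^{-k}G(t_n,x_n)^k$ and $4^{-k}=(\frac1{16})^{k/2}$.

**Step 4: take exponents.** The area $|B_n|=2\eta^2$ does not depend on $n$, and $\frac1{t_n}\log w_n\to m^2S-(|Y|+\delta)^2/S$. So the liminf in the claim is at least $\ell+\frac k2\big(m^2S-(|Y|+\delta)^2/S\big)$. This liminf does not involve $\delta$; let $\delta\downarrow0$. $\square$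

Compare with Section 6: the fixed loss $3kC_0$ has been replaced by a loss that disappears as $\delta\downarrow0$, because $\tau$ and $\eta$ depend on $\delta$ but not on time.

## 9. Waiting in place removes the plateau

**Proof of Theorem 2, part 1.** We turn Proposition 1 into a statement on $\Lambda$. Let $\Lambda(\alpha)>-\infty$; by Lemma 3 also $\Lambda(\alpha)<\infty$. Choose $t_n\to\infty$ along which the limsup in (3) is a limit. For large $n$ the supremum $\sup_{|x|\ge\alpha t_n}\log E|u_{t_n}(x)|^k$ is finite, and we choose $|x_n|\ge\alpha t_n$ with $\log E|u_{t_n}(x_n)|^k$ at least this supremum minus $1$. Then $\frac1{t_n}\log E|u_{t_n}(x_n)|^k\to\Lambda(\alpha)$. Passing to a subsequence, $x_n$ has constant sign $\epsilon\in\{-1,1\}$. Apply Proposition 1 with $\ell=\Lambda(\alpha)$ and displacement $\epsilon Y$. Since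
$$|x_n+\epsilon Yt_n|=\big||x_n|+Yt_n\big|\ge|x_n|+Yt_n\ge(\alpha+Y)t_n=\frac{\alpha+Y}{1+S}\,(1+S)t_n ,$$
the point $x_n+\epsilon Yt_n$ is admissible in the supremum defining $\Lambda\big(\frac{\alpha+Y}{1+S}\big)$ at time $(1+S)t_n$, and
$$(1+S)\Lambda\Big(\frac{\alpha+Y}{1+S}\Big)\ge\liminf_n\frac1{t_n}\log E|u_{(1+S)t_n}(x_n+\epsilon Yt_n)|^k\ge\Lambda(\alpha)+\frac k2\Big(m^2S-\frac{Y^2}S\Big).\qquad\square$$

**Proof of Theorem 1 when $\sigma(0)=0$.** We know $\underline\lambda(k)\le\bar\lambda(k)$, so it remains to show $\bar\lambda(k)\le\underline\lambda(k)$. If $\bar\lambda(k)=0$ there is nothing to prove. Otherwise let $0<\alpha'<\alpha<\bar\lambda(k)$. By the definition of $\bar\lambda(k)$, $\Lambda(\alpha)\ge0$. Apply (4) with $Y=0$ and $1+S=\alpha/\alpha'$, so that $\frac{S}{1+S}=1-\frac{\alpha'}\alpha$: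
$$\Lambda(\alpha')\ \ge\ \frac{\Lambda(\alpha)+\frac k2m^2S}{1+S}\ \ge\ \frac{kL^4}8\Big(1-\frac{\alpha'}\alpha\Big)>0. \tag{18}$$
Hence $\underline\lambda(k)\ge\alpha'$. Here $\alpha'$ may be any number in $(0,\bar\lambda(k))$; let $\alpha'\uparrow\bar\lambda(k)$. $\square$

The hypotheses of Theorem 4.1 include $\sigma(0)=0$ and $L>0$, so the conjecture is proved at this point.

## 10. Coefficients with $\sigma(0)\ne0$: growth at every speed

We now complete Theorem 1. Let $\sigma(0)\neq0$ and $L>0$. The aim is to show that both speeds are infinite.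

Since $\sigma$ is continuous, $\sigma(0)\ne0$ and $|\sigma(z)|\ge L|z|$ for $z\ne0$, we have $\ell_0:=\inf|\sigma|>0$. Therefore $\sigma(z)^2\ge\max(\ell_0^2,L^2z^2)\ge\frac12\ell_0^2+\frac12L^2z^2$ for all $z$. Let $F_t(x):=E[u_t(x)^2]$. By Itô's isometry in (6), dropping the term $((p_t*u_0)(x))^2\ge0$ and using $\int_0^tq=\sqrt{t/\pi}$,
$$F\ge g+\mathcal T_{L^2/2}F,\qquad g_t:=\tfrac12\ell_0^2\sqrt{t/\pi} .$$
Lemma 1 with $b=L^2/2$, for which $b/2=L^2/4=m/2=:m'$, gives for $t\ge1$ and all $x$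
$$F_t(x)\ge\int_0^tm'^2e^{m'^2(t-r)}g_r\,dr\ge c\,e^{m'^2t},\qquad c:=m'^2\int_0^1e^{-m'^2r}g_r\,dr>0 ,$$
because $\int p_{(t-r)/2}(x-y)\,dy=1$. By Jensen, $E|u_t(x)|^k\ge F_t(x)^{k/2}$, so $\Lambda(\alpha)\ge\frac k2m'^2>0$ for every $\alpha>0$. Hence $\underline\lambda(k)=\bar\lambda(k)=\infty$, and Theorem 1 is proved. $\square$

## 11. Optimizing over displacement: the lower bound (5) and its sharpness

Assume again $\sigma(0)=0$, and let $\lambda=\lambda(k)$ be the common speed. In (18) we used (4) with $Y=0$. Now we use all $S$ and $Y$.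

**Proof of Theorem 2, part 2.** Suppose $u_0$ is not a.e. zero. The bound $\Lambda(a)\ge\frac k2(m^2-a^2)$ is (12). It is positive for $a<m$, so $\lambda\ge m$.

Let $\lambda<\infty$, $0<a<\lambda$, $\delta:=\lambda-a$. For $0<\alpha<\lambda$ we have $\Lambda(\alpha)\ge0$. Given $S>0$, apply (4) with $Y=a(1+S)-\alpha$, so that $\alpha+Y=a(1+S)>0$ and $\frac{\alpha+Y}{1+S}=a$. Then let $\alpha\uparrow\lambda$, for which $Y\to aS-\delta$:
$$\Lambda(a)\ge\frac k2\cdot\frac{m^2S-(aS-\delta)^2/S}{1+S} .$$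
Put $\kappa:=1+1/S$, which may be any number in $(1,\infty)$. Dividing numerator and denominator by $S$, and noting $a-\delta/S=a-\delta(\kappa-1)=\lambda-\delta\kappa$,
$$\Lambda(a)\ge\frac k2\cdot\frac{m^2-(\lambda-\delta\kappa)^2}{\kappa}=\frac k2\Big(2\lambda\delta-\frac{\lambda^2-m^2}\kappa-\delta^2\kappa\Big). \tag{19}$$
If $a>\lambda-\sqrt{\lambda^2-m^2}$, then $\delta<\sqrt{\lambda^2-m^2}$ and we may take $\kappa=\sqrt{\lambda^2-m^2}/\delta>1$. The right side of (19) becomes $k\delta\big(\lambda-\sqrt{\lambda^2-m^2}\big)$, the first line of (5). If $a\le\lambda-\sqrt{\lambda^2-m^2}$, use (12), which is the second line. At $a=\lambda-\sqrt{\lambda^2-m^2}$ the two expressions agree: there $\delta=\sqrt{\lambda^2-m^2}$, so $m^2=\lambda^2-\delta^2$ and $m^2-a^2=\lambda^2-\delta^2-(\lambda-\delta)^2=2\delta(\lambda-\delta)=2\delta a$. This gives (5) for all $0<a<\lambda$.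

If $\lambda=\infty$, then (18) holds for all $0<\alpha'<\alpha<\infty$. Let $\alpha\to\infty$ to get $\Lambda(\alpha')\ge kL^4/8=km^2/2$. $\square$

**Proof of Theorem 2, part 3.** Let $\sigma(z)=Lz$, $u_0(x)=e^{-\rho|x|}$, $0<\rho\le m$, $k=2$. By Section 5, $\lambda(2)=\lambda_\rho=\frac{m^2+\rho^2}{2\rho}$ and $\Lambda_2$ is given by (13). Now
$$\lambda_\rho^2-m^2=\Big(\frac{m^2-\rho^2}{2\rho}\Big)^2,\qquad \lambda_\rho-\sqrt{\lambda_\rho^2-m^2}=\frac{m^2+\rho^2-(m^2-\rho^2)}{2\rho}=\rho .$$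
So for $k=2$ and $\lambda=\lambda_\rho$ the right side of (5) is $2\rho(\lambda_\rho-a)$ for $a\ge\rho$ and $m^2-a^2$ for $a\le\rho$. This is (13), and (5) is an equality for all $0<a<\lambda(2)$. Finally, $\rho\mapsto\lambda_\rho$ is continuous on $(0,m]$, equals $m$ at $\rho=m$, is at least $m$ everywhere, and tends to $\infty$ as $\rho\downarrow0$. So $\lambda_\rho$ runs over all of $[m,\infty)$. $\square$
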